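# Separating bijections $C(K_1)\to C(K_2)$ and weighted composition maps

## 1. An ultrafilter together with a linear functional

Let $I$ be a set and let $\mathbb R^I$ carry the product topology. For $J\subset I$ let $\pi_J:\mathbb R^I\to\mathbb R^J$ be the projection, and let $x_i$ be the $i$-th coordinate function. A subset of $\mathbb R^I$, or a function on $\mathbb R^I$, *depends on coordinates in $J$* if membership of a point $x$, or the value at $x$, is determined by $\pi_J(x)$. "Countable" means finite or countably infinite, and FIP means finite intersection property.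

Let $\mathfrak A_I$ be the Boolean algebra of **all** subsets of $\mathbb R^I$ that depend on countably many coordinates. No measurability is imposed; for countable $I$ it is the full power set. An ultrafilter on $\mathfrak A_I$ is a family $p\subset\mathfrak A_I$ with $\emptyset\notin p$, closed under finite intersections and under supersets in $\mathfrak A_I$, that contains exactly one of $A$ and its complement for each $A\in\mathfrak A_I$. Every subfamily of $\mathfrak A_I$ with the FIP lies in such an ultrafilter.

Let $C_I$ be the space of continuous functions $\mathbb R^I\to\mathbb R$. By Lemma 1.1 below, the sets $\{f=0\}$, $f\in C_I$, belong to $\mathfrak A_I$. So for an ultrafilter $p$ on $\mathfrak A_I$ we may put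
$$P_p=\{f\in C_I:\{f=0\}\in p\}.$$
This is an ideal of $C_I$. We have $f-g\in P_p$ exactly when $\{f=g\}\in p$, and then we say that $f=g$ on a $p$-set.

**Definition (the object of these notes).** Consider a pair $y=(p,L)$, where $p$ is an ultrafilter on $\mathfrak A_I$ and $L:C_I\to\mathbb R$ is linear with
$$L(P_p)=0,\qquad L(1)=1.$$

The use of such a pair is one line. If $fg=0$, then $\{f=0\}\cup\{g=0\}=\mathbb R^I\in p$, so $f\in P_p$ or $g\in P_p$, and hence
$$fg=0\ \Longrightarrow\ L(f)L(g)=0. \tag{1}$$
Thus if $Y$ is any set of such pairs, then $f\mapsto Tf$ with $(Tf)(p,L)=L(f)$ is a linear map from $C(\mathbb R^I)$ to functions on $Y$ which sends functions with product $0$ to functions with product $0$. The functional $L$ may be far from an evaluation.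

**Example 1.** Let $I=\{0\}$, so $\mathbb R^I=\mathbb R$, and write $x=x_0$. Let $p$ be an ultrafilter of subsets of $\mathbb R$ containing all intervals $(0,\varepsilon)$; it is nonprincipal. If $a+bx\in P_p$, then $\{a+bx=0\}\in p$. No set with at most one point is in $p$, so the set is all of $\mathbb R$ and $a=b=0$. So $1$ and $x$ are linearly independent modulo $P_p$, and there is a linear $L$ on $C(\mathbb R)$ with $L(P_p)=0$, $L(1)=1$, $L(x)=7$. By (1), $L$ preserves zero products. It is not a multiple of an evaluation: $L=c\,\delta_t$ would force $c=1$, $t=7$, but a continuous $f$ that vanishes near $0$ and has $f(7)=1$ lies in $P_p$, so $L(f)=0$.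

The plan of Sections 4 to 11 is to choose the set $Y$ of pairs, and a topology on it, so carefully that $T$ becomes a bijection of $C(\mathbb R^I)$ onto $C(Y)$.

**Two facts used constantly.**

**Lemma 1.1.** Every continuous $f:\mathbb R^I\to\mathbb R$ depends on countably many coordinates.

**Proof.** A product of separable spaces is ccc, that is, it has no uncountable family of disjoint nonempty open sets. So for open $U\subset\mathbb R^I$ a maximal disjoint family of nonempty basic open subsets of $U$ is countable, and its union $W$ is dense in $U$. Each basic open set depends on finitely many coordinates, so $W=\pi_J^{-1}(V)$ for a countable $J$ and an open $V\subset\mathbb R^J$. Hence $\overline U=\overline{\pi_J^{-1}(V)}=\pi_J^{-1}(\overline V)$, and $\overline U$ depends on countably many coordinates. Apply this to $\{f>r\}$, $r\in\mathbb Q$. If $r<f(x)$ then $x\in\overline{\{f>r\}}$, and if $x\in\overline{\{f>r\}}$ then $f(x)\ge r$. So $f(x)=\sup\{r\in\mathbb Q:x\in\overline{\{f>r\}}\}$, and $f$ depends on countably many coordinates. $\square$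

For $J\subset I$ let $C_J\subset C_I$ consist of the functions depending on coordinates in $J$. We identify $C_J$ with $C(\mathbb R^J)$; in particular $C_\emptyset=\mathbb R$. For countable $J$, $|C_J|=2^{\aleph_0}$. We restrict pairs as follows:
$$p|_J=\{A\in\mathfrak A_J:\pi_J^{-1}(A)\in p\},\qquad (p,L)|_J=(p|_J,L|_{C_J}).$$
Then $p|_J$ is an ultrafilter on $\mathfrak A_J$ and $C_J\cap P_p=P_{p|_J}$.

**Extension principle.** Let $V\subset W\subset C_I$ be subspaces. A linear functional on $V$ that vanishes on $V\cap P_p$ extends to a linear functional on $W$ that vanishes on $W\cap P_p$: extend it by $0$ to $V+(W\cap P_p)$, which is well defined because it vanishes on $V\cap P_p$, and then extend arbitrarily to $W$.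

## 2. Separating maps, weighted composition maps, and two theorems

The scalar field $\mathbb F$ is $\mathbb R$ or $\mathbb C$, and $C(K)$ is the vector space of all continuous $K\to\mathbb F$, bounded or not. All spaces $K_1,K_2$ in the problem are Hausdorff, completely regular and **realcompact**, which here means: every nonzero multiplicative linear functional on $C(K)$ is evaluation at a point of $K$. (Without this normalization, different spaces such as $[0,\omega_1)$ and $[0,\omega_1]$ can have isomorphic function rings.)

**Definition.** A linear map $T:C(K_1)\to C(K_2)$ is *separating* if $ab=0$ implies $T(a)T(b)=0$. It is *biseparating* if $T^{-1}$ exists and is also separating. It is a *weighted composition map* if there are $h:K_2\to\mathbb F$ and $\varphi:K_2\to K_1$ with $(Tf)(x)=h(x)f(\varphi(x))$ for all $f$ and $x$.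

A weighted composition map is clearly separating. The problem, from "Function Spaces - Selected Open Problems", http://www.siue.edu/MATH/kj_papers/Function-spaces-selected-open-problems-2011.pdf, asks for a converse: *if $T:C(K_1)\to C(K_2)$ is an invertible separating linear map, is $T$ a weighted composition map?* It is not assumed that $T^{-1}$ is separating, that the spaces are compact, that the functions are bounded, or that $T$ is continuous in any sense.

**The smallest case.** Let $K_1$ have $n$ points, with indicator functions $e_1,\dots,e_n$. Then $\dim C(K_2)=n$, so $K_2$ has exactly $n$ points and is discrete. The $n$ functions $Te_i$ are nonzero with pairwise product $0$, so their supports are $n$ disjoint nonempty subsets of an $n$-point set, hence single points. So $Te_i=c_i1_{\{\psi(i)\}}$ with $\psi$ a bijection and $c_i\ne0$, and $T$ is a weighted composition map.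

In general the answer is no. Put
$$\mathfrak c=2^{\aleph_0},\qquad \nu=2^{2^{\mathfrak c}},\qquad \kappa=(2^\nu)^+ .$$
Then $\nu^\omega=\nu$, $(2^\nu)^\nu=2^\nu$, and $\kappa$ is regular.

**Theorem A.** There are an ordinal $\theta$ with $1\le\theta\le\kappa$, a Hausdorff zero-dimensional realcompact space $Y$, and, for $\mathbb F=\mathbb R$ and for $\mathbb F=\mathbb C$, a linear separating bijection $T:C(\mathbb R^\theta)\to C(Y)$ with $T1=1$, such that $T^{-1}$ is not separating and $T$ is not a weighted composition map. ($\mathbb R^\theta$ is Hausdorff, completely regular, realcompact and connected.)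

**Theorem B.** Let $K_1,K_2$ be as in the problem, and suppose $K_2$ does not contain $\mathfrak c$ pairwise disjoint nonempty open sets (e.g. $K_2$ separable, or ccc). Then every linear separating bijection $T:C(K_1)\to C(K_2)$ has the form $Tf=h\cdot f\circ\varphi$ with $h=T1$ nowhere zero and $\varphi:K_2\to K_1$ a homeomorphism. ($\mathbb F=\mathbb R$ or $\mathbb C$.)

Theorem A is proved in ZFC. The last clause of its proof costs almost nothing, because of the following test.

**Proposition 2.1.** Let $X$ be connected, $Y$ not connected, and $T:C(X)\to C(Y)$ a linear bijection with $T1=1$. Then $T^{-1}$ is not separating and $T$ is not a weighted composition map.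

**Proof.** Let $e\in C(Y)$ be the indicator of a clopen set other than $\emptyset$ and $Y$, and let $f=T^{-1}e$. If $f(1-f)=0$, then $f$ is continuous with values in $\{0,1\}$ on a connected space. So $f$ is the constant $0$ or $1$, and $e=Tf\in\{0,1\}$, a contradiction. So $f(1-f)\ne0$. But $e(1-e)=0$ and $T^{-1}(e)\,T^{-1}(1-e)=f(1-f)\neq0$, so $T^{-1}$ is not separating. If $Tk=h\cdot k\circ\varphi$ for all $k$, then $h=T1=1$ and $T$ is multiplicative. So $T(f^2)=e^2=e=Tf$, hence $f^2=f$, a contradiction. $\square$

So we need a linear separating bijection from $C(\mathbb R^\theta)$ onto $C(Y)$ with $Y$ disconnected and $T1=1$.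

## 3. Support points, and the place where local control runs out

A sensible first move is to prove that the answer is yes by localizing $T$ at each point of $K_2$.

**Lemma 3.1 (support map).** Let $T:C(X)\to C(Y)$ be a linear separating bijection, $X,Y$ as $K_1,K_2$ in the problem. Write $L_y=\delta_y\circ T$, and let $\beta X$ be the Stone–Čech compactification. For each $y\in Y$ there is a unique $\varphi(y)\in\beta X$ such that $L_y(k)=0$ whenever $k\in C(X)$ vanishes on $U\cap X$ for some neighborhood $U$ of $\varphi(y)$. The map $\varphi:Y\to\beta X$ is continuous.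

**Proof.** Since $T$ is onto, $L_y\ne0$; and $ab=0$ implies $L_y(a)L_y(b)=0$.

**Existence.** Otherwise each $p\in\beta X$ has an open neighborhood $U_p$ and a $k_p\in C(X)$ vanishing on $U_p\cap X$ with $L_y(k_p)\ne0$. If $k'\in C(X)$ is zero off $U_p\cap X$, then $k'k_p=0$, so $L_y(k')=0$. Choose a finite subcover $U_{p_1},\dots,U_{p_n}$ of $\beta X$ and a partition of unity $u_1,\dots,u_n\in C(\beta X)$ subordinate to it. For each $k\in C(X)$ we have $k=\sum u_mk$ on $X$, and $u_mk$ is zero off $U_{p_m}\cap X$. So $L_y(k)=0$ for all $k$, a contradiction.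

**Uniqueness.** If $p\ne q$ both have the property, take $u\in C(\beta X)$ with $u=1$ near $p$ and $u=0$ near $q$. Then $L_y(k)=L_y(uk)+L_y((1-u)k)=0$ for all $k$, a contradiction.

**Continuity.** Let $V$ be a neighborhood of $\varphi(y_0)$, let $L_{y_0}(k)\neq0$, and let $u\in C(\beta X)$ with $u=1$ near $\varphi(y_0)$ and $\operatorname{supp}u\subset V$. Since $(1-u)k$ vanishes near $\varphi(y_0)$, $T(uk)(y_0)=L_{y_0}(k)\ne0$. So $T(uk)(y)\neq0$ for $y$ near $y_0$. For such $y$ we have $\varphi(y)\in\operatorname{supp}u\subset V$, since otherwise $uk$ vanishes near $\varphi(y)$ and $T(uk)(y)=0$. $\square$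

In other words,
$$k=k'\text{ on }U\cap X,\ U\text{ a neighborhood of }\varphi(y)\ \Longrightarrow\ Tk(y)=Tk'(y). \tag{2}$$

To get $Tf(y)=h(y)f(\varphi(y))$ one wants more: $Tg(y)=0$ as soon as $g$ vanishes **at** $\varphi(y)$. A single functional does not know this. In Example 1, $L$ kills every function that vanishes near $0$, the function $x$ vanishes at $0$, and $L(x)=7$. So one must use points of $Y$ near $y$. The natural attempt multiplies $g$ by $\mu(|g|)$, where $\mu(t)\to\infty$ as $t\to0^+$ so slowly that $g\mu(|g|)$ is still continuous, and where $\mu$ is locally constant off a thin closed set $C\subset(0,\infty)$. By (2), at points $y'$ near $y$ where the continuous function $\hat f=|g|\circ\varphi$ (suitably truncated) is positive and off $C$, we get $T(g\mu(|g|))(y')=\mu(\hat f(y'))\,Tg(y')$. If $Tg(y)\ne0$, this blows up as $y'\to y$, a contradiction.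

The attempt breaks down if $Y$ is a *P-space*, that is, if countable intersections of open sets are open. (Discrete spaces are P-spaces. So is $\omega_1\cup\{\infty\}$ with the points of $\omega_1$ isolated and the sets with countable complement as the neighborhoods of $\infty$.) On a P-space every continuous real function $u$ is locally constant, because $\{u=u(y)\}=\bigcap_n\{|u-u(y)|<1/n\}$ is open. So $\hat f(y)=0$ forces $\hat f=0$ on a whole neighborhood of $y$, and there are no points $y'$ to use. Moreover each exceptional set $\hat f^{-1}(C)$ is itself open, so density arguments cannot remove it. Section 12 shows that the attempt can be completed under the hypothesis of Theorem B. For a counterexample, the lesson is to make $Y$ a P-space of pairs $(p,L)$.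

## 4. Forcing functions into the range: the spaces $Y_\beta$

In Sections 4 to 10 all functions are real valued. An ordinal $\alpha$ is the set $\{i:i<\alpha\}$.

**A first trial.** Let $Y_1$ be the set of all pairs $(p,L)$ over $I=1=\{0\}$, with the discrete topology, and $T_1:C(\mathbb R)\to C(Y_1)$, $T_1f(p,L)=L(f)$. It is separating by (1). It is injective: for $p$ principal at $t$, the pair $(p,\delta_t)$ is in $Y_1$. It is not onto: $|C(\mathbb R)|=\mathfrak c$, while $|Y_1|\ge\mathfrak c$ and $C(Y_1)=\mathbb R^{Y_1}$ has at least $2^{\mathfrak c}$ elements.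

Now take $g\in C(Y_1)$ not in the range. Add a new variable $x_1$, and keep only those pairs $y=(p,L)$ over $\{0,1\}$ with
$$L(x_1)=g(y|_1).$$
On the new set $Y_2$ of pairs, $T_2x_1$ is the function $y\mapsto g(y|_1)$, so $g$, lifted to $Y_2$, is in the range. Two dangers are visible at once. If $g=T_1h$ already, then $T_2(x_1-h)=0$ and injectivity is lost; so only functions outside the range may be treated. And $Y_2$ carries new functions, so the step must be repeated; it is not clear that this ever stops.

**Recursion.** Suppose functions $g_i\in C(Y_i)$ are given for $1\le i<\beta$. For $\beta\ge1$ let $Y_\beta$ be the set of pairs $y=(p,L)$, $p$ an ultrafilter on $\mathfrak A_\beta$ and $L:C_\beta\to\mathbb R$ linear, such that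

1. $L(P_p)=0$ and $L(1)=1$;
2. for all $1\le i<\beta$: $y|_i\in Y_i$ and $L(x_i)=g_i(y|_i)$.

The coordinate $x_0$ is not constrained. If $y$ satisfies 1, then: for $\beta=1$, $y\in Y_1$; for a limit $\beta$, $y\in Y_\beta$ iff $y|_i\in Y_i$ for all $1\le i<\beta$; and for $i\geq 1$, $y\in Y_{i+1}$ iff $y|_i\in Y_i$ and $L(x_i)=g_i(y|_i)$.

**Topology.** A basis of $Y_\beta$ consists of the sets
$$N_J(y)=\{y'\in Y_\beta:y'|_J=y|_J\},\qquad J\subset\beta\text{ countable}.$$
If $y''\in N_J(y)\cap N_{J'}(y')$ then $N_{J\cup J'}(y'')$ is contained in this intersection, so this is a basis. The same argument with countably many sets shows that $Y_\beta$ is a P-space. For fixed $J$ the sets $N_J(y)$ partition $Y_\beta$, so they are clopen. Every member of $\mathfrak A_\beta$ and every function in $C_\beta$ depends on countably many coordinates, so distinct points differ on some countable $J$. Hence $Y_\beta$ is Hausdorff and zero-dimensional. By the computation in Section 3, $g:Y_\beta\to\mathbb R$ is continuous iff for each $y$ there is a countable $J$ with $g$ constant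 on $N_J(y)$.

**The maps.** Put $T_\beta:C_\beta\to C(Y_\beta)$, $(T_\beta f)(p,L)=L(f)$. If $f\in C_J$ with $J$ countable, $T_\beta f$ is constant on each $N_J(y)$, so it is continuous. $T_\beta$ is linear, $T_\beta1=1$, and it is separating by (1). For $1\le\beta\le\alpha$ let $r_{\alpha\beta}:Y_\alpha\to Y_\beta$, $y\mapsto y|_\beta$; it is continuous, since the preimage of a set $N_J(z)$ is a union of sets $N_J(y)$. Directly from the definitions,
$$T_\alpha f=(T_\beta f)\circ r_{\alpha\beta}\ (f\in C_\beta),\qquad T_\alpha x_i=g_i\circ r_{\alpha i}\ (1\le i<\alpha). \tag{3}$$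

We have to show: there are enough points (Section 5); $T_\alpha$ stays injective if each $g_i$ is outside the range of $T_i$ (Section 6); and the $g_i$ can be chosen so that surjectivity is reached by stage $\kappa$ (Sections 7 to 10).

## 5. Completing a partial functional to a point of $Y_\beta$

The next lemma is the tool that produces points. An ultrafilter on the full algebra is given, the functional is given only on $C_{J^*}$, and we extend it coordinate by coordinate. The only obstacle is that $x_i$ might already be decided modulo $P_p$.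

**Lemma 5.1 (completion).** Let $J^*\subset\beta$, $p$ an ultrafilter on $\mathfrak A_\beta$, and $\ell:C_{J^*}\to\mathbb R$ linear with

(i) $\ell=0$ on $P_p\cap C_{J^*}$ and $\ell(1)=1$;

(ii) for $1\le i\in J^*$: $g_i(z)=\ell(x_i)$ for every $z\in Y_i$ with $z|_{J^*\cap i}=(p|_{J^*\cap i},\ell|_{C_{J^*\cap i}})$;

(iii) for $1\le i\in\beta\setminus J^*$: there is no $h\in C_{J^*\cup i}$ with $\{x_i=h\}\in p$.

Then some $L\supset\ell$ satisfies $(p,L)\in Y_\beta$.

**Proof.** We construct increasing linear functionals $L^{(i)}$ on $C_{J^*\cup i}$ ($0\le i\le\beta$), vanishing on $P_p\cap C_{J^*\cup i}$, with $L^{(0)}=\ell$ and $y^{(i)}:=(p|_i,L^{(i)}|_{C_i})\in Y_i$ for $i\ge1$.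

**Step $i\to i+1$ with $i\in J^*$.** Here $J^*\cup(i+1)=J^*\cup i$; put $L^{(i+1)}=L^{(i)}$. If $i=0$, then $y^{(1)}\in Y_1$ requires only condition 1. If $i\ge1$, then $y^{(i)}\in Y_i$ and $y^{(i)}|_{J^*\cap i}=(p|_{J^*\cap i},\ell|_{C_{J^*\cap i}})$. So (ii) with $z=y^{(i)}$ gives $L^{(i+1)}(x_i)=\ell(x_i)=g_i(y^{(i)})$, and $y^{(i+1)}\in Y_{i+1}$.

**Step $i\to i+1$ with $1\le i\notin J^*$.** Put
$$L^{(i+1)}(f+\lambda x_i+n)=L^{(i)}(f)+\lambda g_i(y^{(i)})$$
for $f\in C_{J^*\cup i}$, $\lambda\in\mathbb R$, $n\in P_p\cap C_{J^*\cup(i+1)}$. This is well defined: let $f+\lambda x_i+n=0$. If $\lambda\ne0$, then $\{x_i=-f/\lambda\}=\{n=0\}\in p$, contrary to (iii). So $\lambda=0$, $f=-n\in P_p$ and $L^{(i)}(f)=0$. It vanishes on all elements of its domain that lie in $P_p$: if $f+\lambda x_i+n\in P_p$, then $n':=-(f+\lambda x_i)\in P_p\cap C_{J^*\cup(i+1)}$, so $f+\lambda x_i+n'=0$ and the value is $0$. By the extension principle we extend to $C_{J^*\cup(i+1)}$. Then $y^{(i+1)}$ restricts to $y^{(i)}$ on $C_i$ and $L^{(i+1)}(x_i)=g_i(y^{(i)})$, so $y^{(i+1)}\in Y_{i+1}$.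

**Step $i=0\notin J^*$, and limits.** Extend $L^{(0)}$, respectively the union of the earlier functionals, by the extension principle. At a limit $i$, $y^{(i)}|_j=y^{(j)}\in Y_j$ for all $1\le j<i$, so $y^{(i)}\in Y_i$.

Take $L=L^{(\beta)}$. $\square$

For $1\le i<\alpha$ and $h\in C_i$ let $\Gamma_{i,h}=\{x_i=h\}\subset\mathbb R^\alpha$, a *graph*. An ultrafilter $p$ on $\mathfrak A_\alpha$ is **independent** if it contains no graph $\Gamma_{i,h}$, $1\le i<\alpha$, $h\in C_i$. For example, for $\alpha=2$ this says that $p$, on the plane, contains no graph of a continuous function $x_1=h(x_0)$.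

**Corollary 5.2.** (a) For each independent $p$ on $\mathfrak A_\alpha$ there is $L$ with $(p,L)\in Y_\alpha$.

(b) Let $1\le\beta\le\alpha$, $y=(q,L)\in Y_\beta$, and let $p$ on $\mathfrak A_\alpha$ satisfy $p|_\beta=q$ and $\Gamma_{i,h}\notin p$ for $\beta\le i<\alpha$, $h\in C_i$. Then some $\hat L\supset L$ has $(p,\hat L)\in Y_\alpha$.

(c) $r_{\alpha\beta}$ is onto for $1\le\beta\le\alpha$.

**Proof.** (a) Use Lemma 5.1 with $J^*=\emptyset$ and $\ell(c)=c$. Condition (ii) is empty and (iii) is independence.

(b) Use Lemma 5.1 on $\mathfrak A_\alpha$ with $J^*=\beta$, $\ell=L$. Condition (i) holds since $P_p\cap C_\beta=P_q$. In (ii), $J^*\cap i=i$, so $z=y|_i$ and $g_i(y|_i)=L(x_i)$. In (iii), $i\ge\beta$ and $J^*\cup i=i$.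

(c) Given $(q,L)\in Y_\beta$, by (b) we need $p$ with $p|_\beta=q$ avoiding the graphs $\Gamma_{i,h}$, $\beta\le i<\alpha$. It exists if the preimages of the $Q\in q$ together with the complements of these graphs have the FIP. Given $Q\in q$ and finitely many graphs, take a point of $Q$. Set all coordinates $\ge\beta$ that are not the index $i$ of a listed graph equal to $0$. Then choose the listed coordinates in increasing order; the $i$-th has to avoid the finitely many values $h(x|_i)$ of the listed $h\in C_i$. $\square$

## 6. Injectivity: piecewise lines in the new variable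

**Proposition 6.1.** If $g_i\notin T_i(C_i)$ for all $1\le i<\alpha$, then $T_\alpha$ is injective.

The proof is by induction on $\alpha$. For $\alpha=1$ use the pairs $(p,\delta_t)$ with $p$ principal at $t\in\mathbb R$: if $T_1f=0$, then $f(t)=0$ for all $t$.

**Limit $\alpha=\delta$.** *Purpose: show that a function in the kernel belongs to an earlier $C_\gamma$.* Let $T_\delta f=0$ and $U=\bigcup_{1\le\gamma<\delta}C_\gamma$. Let $p$ be independent on $\mathfrak A_\delta$ and $(p,L)\in Y_\delta$ (Corollary 5.2(a)). Suppose $f\notin U+P_p$. Then $u+n+\mu f\mapsto L(u)+\mu$ ($u\in U$, $n\in P_p$, $\mu\in\mathbb R$) is well defined, because $L$ vanishes on $U\cap P_p$. Extend it to a linear $L'$ on $C_\delta$. Then $L'(P_p)=0$, $L'(1)=1$, and $L'=L$ on each $C_\gamma$, $\gamma<\delta$, so $(p,L')|_\gamma=(p,L)|_\gamma\in Y_\gamma$. Since $\delta$ is a limit, $(p,L')\in Y_\delta$, and $L'(f)=1$ contradicts $T_\delta f=0$. So every independent $p$ contains some set $\{f=u\}$, $u\in U$.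

Hence the complements of all sets $\{f=u\}$, $u\in U$, together with the complements of all graphs, do not have the FIP; otherwise an ultrafilter containing them would be independent and contain no $\{f=u\}$. So finitely many sets $\{f=u_k\}$ and finitely many graphs cover $\mathbb R^\delta$. A graph $\Gamma_{i,h}$ is closed with empty interior (move the coordinate $x_i$ alone), so a finite union of graphs has dense complement. Thus $\prod_k(f-u_k)=0$ on a dense set, hence everywhere. All the $u_k$ lie in one $C_\gamma$, $1\le\gamma<\delta$. For fixed $x\in\mathbb R^\gamma$, the function $f(x,\cdot)$ takes finitely many values on the connected space $\mathbb R^{\delta\setminus\gamma}$, so it is constant. So $f\in C_\gamma$. By (3), $(T_\gamma f)\circ r_{\delta\gamma}=T_\delta f=0$; as $r_{\delta\gamma}$ is onto, $T_\gamma f=0$, and $f=0$ by induction.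

**Successor $\alpha=j+1$, $j\ge1$.** Let $F\in C_{j+1}$ with $T_{j+1}F=0$. Write points of $\mathbb R^{j+1}$ as $(x,w)$ with $x\in\mathbb R^j$, $w=x_j$, and put $g=g_j$.

**Step 1: reduction to $F\ge0$.** Let $(p,L)\in Y_{j+1}$. Since $F^+F^-=0$, one of $F^\pm$ is in $P_p$. As $|F|-F=2F^-$ and $|F|+F=2F^+$, $|F|\equiv F$ or $|F|\equiv-F$ modulo $P_p$, so $L(|F|)=\pm L(F)=0$. So $T_{j+1}|F|=0$, and we may replace $F$ by $|F|$.

**Step 2: $F$ lies on finitely many lines.** *Purpose: show that for each $x$ the graph of $F(x,\cdot)$ is contained in finitely many lines, with slopes not depending on $x$.* Let $p$ be independent on $\mathfrak A_{j+1}$. Then $p|_j$ is independent, so there is $y=(p|_j,L)\in Y_j$. Suppose $F\notin C_j+\mathbb Rx_j+P_p$. Put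
$$\hat L(f+\lambda x_j+\mu F+n)=L(f)+\lambda g(y)+\mu\qquad(f\in C_j,\ n\in P_p).$$
This is well defined: if $f+\lambda x_j+\mu F+n=0$, then $\mu=0$ by assumption; then $\lambda=0$ by independence; then $f\in P_p\cap C_j=P_{p|_j}$, so $L(f)=0$. Extend $\hat L$ linearly to $C_{j+1}$; it vanishes on $P_p$. Then $(p,\hat L)|_j=y$ and $\hat L(x_j)=g(y)$, so $(p,\hat L)\in Y_{j+1}$ and $\hat L(F)=1$, a contradiction. So each independent $p$ contains some set $\{F=f+\lambda x_j\}$ with $f\in C_j$, $\lambda\in\mathbb R$. As in the limit case, finitely many of these sets and finitely many graphs cover $\mathbb R^{j+1}$, and $\prod_k(F-f_k-\lambda_kx_j)=0$ on a dense set, hence everywhere. So there are finitely many $f_k\in C_j$, $\lambda_k\in\mathbb R$ with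
$$\forall(x,w)\ \exists k:\quad F(x,w)=f_k(x)+\lambda_kw. \tag{4}$$
For $\lambda_k\ne\lambda_l$ put $\sigma_{kl}=(f_k-f_l)/(\lambda_l-\lambda_k)\in C_j$; the lines $k$ and $l$ over $x$ meet exactly at $w=\sigma_{kl}(x)$. Let $\Sigma=1+\sum|\sigma_{kl}|\in C_j$.

**Step 3: $F=0$ for $|w|>\Sigma(x)$.** *Purpose: show compact support in $w$; this is where $g\notin T_j(C_j)$ is used.* The set $\Omega=\{w>\Sigma(x)\}$ is homeomorphic to $\mathbb R^j\times(0,\infty)$, hence connected. On $\Omega$, lines with different slopes have different values. So the sets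
$$\Omega\cap\bigcup_{\lambda_k=\lambda}\{F=f_k+\lambda w\},\qquad\lambda\in\{\lambda_k\},$$
are closed in $\Omega$, pairwise disjoint, finitely many, and cover $\Omega$. So only one of them is nonempty; let $\lambda_+$ be its slope. For fixed $x$, $F(x,w)-\lambda_+w$ is continuous in $w>\Sigma(x)$ with finitely many values, so it is a constant $f_+(x)$. As $f_+(x)=F(x,\Sigma(x)+1)-\lambda_+(\Sigma(x)+1)$, we have $f_+\in C_j$.

Let $y=(q,L)\in Y_j$ be arbitrary. There is $p$ on $\mathfrak A_{j+1}$ with $p|_j=q$, $\Omega\in p$ and no $\Gamma_{j,h}\in p$, $h\in C_j$, by the FIP: pick $x\in Q\in q$, then $w>\Sigma(x)$ avoiding finitely many values. By Corollary 5.2(b) there is $\hat L\supset L$ with $(p,\hat L)\in Y_{j+1}$. Since $F=f_++\lambda_+x_j$ on $\Omega\in p$,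
$$0=\hat L(F)=L(f_+)+\lambda_+g(y).$$
As $y$ was arbitrary, $T_jf_++\lambda_+g=0$. If $\lambda_+\neq0$, then $g=T_j(-f_+/\lambda_+)\in T_j(C_j)$, which is excluded. So $\lambda_+=0$ and $T_jf_+=0$, and $f_+=0$ because $T_j$ is injective by induction. Hence $F=0$ on $\Omega$. The same argument gives $F=0$ for $w<-\Sigma(x)$.

**Step 4: the maximum over $w$ vanishes.** *Purpose: eliminate the remaining bump. At the top of the bump a rising line meets a nonrising one, and both lines have $L$-value $0$.* The function
$$M(x)=\max_wF(x,w)=\max_{|t|\le1}F(x,t(\Sigma(x)+1))$$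
is continuous, because $[-1,1]$ is compact, and $M\in C_j$, $M\ge0$. Suppose $M\ne0$. Since $T_j$ is injective there is $y=(q,L)\in Y_j$ with $L(M)\ne0$. So $\{M=0\}\notin q$ and $\{M>0\}\in q$.

For $M(x)>0$ let $w_0=w_0(x)$ be the least $w$ with $F(x,w)=M(x)$; it exists since $F(x,\cdot)$ has compact support. On each component of $\mathbb R\setminus\{\sigma_{kl}(x)\}$ distinct lines from (4) do not meet, so by connectedness $F(x,\cdot)$ coincides there with one line. Hence there are $k,l$ and $\varepsilon>0$ with $F(x,w)=f_k(x)+\lambda_kw$ on $(w_0-\varepsilon,w_0)$ and $F(x,w)=f_l(x)+\lambda_lw$ on $(w_0,w_0+\varepsilon)$. By continuity both lines take the value $M(x)$ at $w_0$. Since $F(x,w)<M(x)$ to the left of $w_0$ and $F(x,w)\le M(x)$ to the right, $\lambda_k>0\ge\lambda_l$.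

Let $S_{kl}$ be the set of $x$ with $M(x)>0$ for which a given pair $(k,l)$ works. It depends on countably many coordinates, since $F$ and the finitely many $f_k$ do. Finitely many sets $S_{kl}$ cover $\{M>0\}\in q$, so $S_{kl}\in q$ for some $(k,l)$ with $\lambda_k>0\ge\lambda_l$. On $S_{kl}$ we have $M=f_k+\lambda_kw_0=f_l+\lambda_lw_0$, so
$$\lambda_kf_l-\lambda_lf_k=\lambda_k(M-\lambda_lw_0)-\lambda_l(M-\lambda_kw_0)=(\lambda_k-\lambda_l)M .$$
The outer two expressions are in $C_j$ and agree on a $q$-set, so
$$(\lambda_k-\lambda_l)L(M)=\lambda_kL(f_l)-\lambda_lL(f_k). \tag{5}$$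
There is $p$ on $\mathfrak A_{j+1}$ with $p|_j=q$, $\{F=f_k+\lambda_kx_j\}\in p$ and no $\Gamma_{j,h}\in p$, by the FIP: for $x\in Q\cap S_{kl}$ a whole interval of values $w$ is admissible, and only finitely many are to be avoided. By Corollary 5.2(b), $0=\hat L(F)=L(f_k)+\lambda_kg(y)$. In the same way, using the interval to the right of $w_0$, $0=L(f_l)+\lambda_lg(y)$. Inserting this in (5),
$$(\lambda_k-\lambda_l)L(M)=(-\lambda_k\lambda_l+\lambda_l\lambda_k)\,g(y)=0.$$
As $\lambda_k-\lambda_l>0$, $L(M)=0$, a contradiction. So $M=0$, and $0\le F\le M$ gives $F=0$. $\square$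

## 7. Amalgamating two points along a common countable set

For surjectivity we need to control all continuous functions on $Y_\beta$. The question behind everything that follows is: when do two basic sets $N_{J_1}(y_1)$ and $N_{J_2}(y_2)$ meet?

**Definition.** For $y\in Y_\beta$, a countable $J\subset\beta$ is **$y$-closed** if for all $1\le i\in J$ the function $g_i$ is constant on $N_{J\cap i}(y|_i)\subset Y_i$.

So the constraint on $x_i$ is decided by the coordinates in $J$ below $i$. For example, suppose $\beta\ge2$ and $g_1\notin T_1(C_1)$. Then $\{0,1\}$ is $y$-closed, because $N_{\{0\}}(y|_1)=\{y|_1\}$ in $Y_1$. The set $\{1\}$ is not, because $N_\emptyset(y|_1)=Y_1$ and $g_1$ is not constant (constants are in the range of $T_1$).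

*Every countable $J\subset\beta$ lies in a countable $y$-closed set*: for each $1\le i<\beta$ there is, by continuity of $g_i$, a countable $H_i\subset i$ with $g_i$ constant on $N_{H_i}(y|_i)$. Put $J_0=J$, $J_{n+1}=J_n\cup\bigcup_{1\le i\in J_n}H_i$, and take $\bigcup_nJ_n$.

**Lemma 7.1 (amalgamation).** Let $y_m=(p_m,L_m)\in Y_\beta$ and $J_m$ countable and $y_m$-closed ($m=1,2$). Let $E=J_1\cap J_2$ and $y_1|_E=y_2|_E$. Assume

$(**)$ if $f_m\in C_{J_m}$ and some (arbitrary) $\tau:\mathbb R^E\to\mathbb R$ satisfies $\{f_1=\tau\circ\pi_E\}\in p_1$ and $\{f_2=\tau\circ\pi_E\}\in p_2$, then $L_1(f_1)=L_2(f_2)$.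

Then $N_{J_1}(y_1)\cap N_{J_2}(y_2)\neq\emptyset$.

Condition $(**)$ is also necessary: if $(p,L)$ is in both sets, then both sets in $(**)$ belong to $p$, so $f_1=f_2$ on a $p$-set and $L_1(f_1)=L(f_1)=L(f_2)=L_2(f_2)$. If $\tau$ is a continuous $h\in C_E$, then $(**)$ is automatic, since $L_1(f_1)=L_1(h)=L_2(h)=L_2(f_2)$. The whole difficulty is that $\tau$ may be discontinuous, so that $L_m$ is not defined on it.

**Proof.** Let $J^*=J_1\cup J_2$, and let $\mathbb B$ be the set of pairs $(f_1,f_2)\in C_{J_1}\times C_{J_2}$ for which no $\tau$ as in $(**)$ exists.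

**Step 1: an ultrafilter.** *Purpose: find $p$ inducing $p_m|_{J_m}$ under which $f_1,f_2$ are equal only when they have to be.* I claim that the following sets together have the FIP: the preimages of the $A\in p_1|_{J_1}$ and of the $B\in p_2|_{J_2}$; the sets $\{f_1\ne f_2\}$ for $(f_1,f_2)\in\mathbb B$; the sets $\{x_i\ne h\}$ for $i\in\beta\setminus J^*$, $h\in C_{J^*\cup i}$.

Let $A$, $B$ and finitely many $(f_1^l,f_2^l)\in\mathbb B$ be given. Let $S$ be the set of those $l$ for which some $\tau_l:\mathbb R^E\to\mathbb R$ has $\{f_1^l=\tau_l\circ\pi_E\}\in p_1$; fix such $\tau_l$. Shrink $A$ so that $f_1^l=\tau_l\circ\pi_E$ on $A$ for $l\in S$. Since $(f_1^l,f_2^l)\in\mathbb B$, we have $\{f_2^l=\tau_l\circ\pi_E\}\notin p_2$ for $l\in S$; so shrink $B$ so that $f_2^l\ne\tau_l\circ\pi_E$ everywhere on $B$ for $l\in S$. The set $\pi_E(B)$ belongs to $p_2|_E=p_1|_E$, because its preimage contains $B$. For $r\in\pi_E(B)$ choose $b_r\in B$ over $r$. For $l\notin S$ define $\tau_l(r)=f_2^l(b_r)$ for $r\in\pi_E(B)$ and $\tau_l(r)=0$ elsewhere. As $l\notin S$, $\{f_1^l=\tau_l\circ\pi_E\}\notin p_1$.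 So the set
$$A\cap\pi_E^{-1}(\pi_E(B))\cap\bigcap_{l\notin S}\{f_1^l\ne\tau_l\circ\pi_E\}$$
is in $p_1|_{J_1}$ and contains a point $a$. Let $r=\pi_E(a)\in\pi_E(B)$. For $l\notin S$, $f_1^l(a)\ne\tau_l(r)=f_2^l(b_r)$. For $l\in S$, $f_1^l(a)=\tau_l(r)\ne f_2^l(b_r)$. The points $a\in\mathbb R^{J_1}$ and $b_r\in\mathbb R^{J_2}$ agree on $E$, so they glue to a point of $\mathbb R^{J^*}$. For finitely many given sets $\{x_i\neq h\}$, set all coordinates outside $J^*$ that are not one of the listed $i$ equal to $0$, and choose the listed ones in increasing order, each avoiding finitely many values. This proves the claim.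

Let $p$ be an ultrafilter on $\mathfrak A_\beta$ containing all these sets. Then $p|_{J_m}=p_m|_{J_m}$.

**Step 2: a functional on $C_{J^*}$.** Let $f_m\in C_{J_m}$ with $f_1+f_2\in P_p$. Then $\{f_1\ne-f_2\}\notin p$, so $(f_1,-f_2)\notin\mathbb B$. So there is $\tau$ as in $(**)$ for $(f_1,-f_2)$, and $L_1(f_1)=L_2(-f_2)$, i.e. $L_1(f_1)+L_2(f_2)=0$. Hence $\ell(f_1+f_2)=L_1(f_1)+L_2(f_2)$ is well defined on $C_{J_1}+C_{J_2}$ and vanishes on its intersection with $P_p$. Extend it to $C_{J^*}$, vanishing on $P_p\cap C_{J^*}$. Note that $\ell|_{C_{J_m}}=L_m|_{C_{J_m}}$.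

**Step 3: completion.** We apply Lemma 5.1. Condition (i) is clear, and (iii) holds as $p$ contains the sets $\{x_i\ne h\}$. For (ii) let $i\in J_m$, $i\ge1$, and let $z\in Y_i$ with $z|_{J^*\cap i}=(p|_{J^*\cap i},\ell|_{C_{J^*\cap i}})$. Then $z$ agrees with $y_m$ on $J_m\cap i$, i.e. $z\in N_{J_m\cap i}(y_m|_i)$. As $J_m$ is $y_m$-closed, $g_i(z)=g_i(y_m|_i)=L_m(x_i)=\ell(x_i)$. The resulting $(p,L)\in Y_\beta$ satisfies $(p,L)|_{J_m}=y_m|_{J_m}$ for $m=1,2$. $\square$

## 8. Types over a countable set, and a bound on disjoint open sets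

**Definition.** Let $E\subset J$ and $E\subset J'$ be countable sets of ordinals. The pairs $(J,y|_J)$ and $(J',y'|_{J'})$ have *the same type over $E$* if some bijection $e:J\to J'$, identical on $E$, carries $y|_J$ to $y'|_{J'}$. The order of the ordinals plays no role. The bijection $e$ carries $f\in C_J$ to $e_*f\in C_{J'}$ by renaming variables. For instance, $(\{0\},y|_{\{0\}})$ and $(\{5\},y'|_{\{5\}})$ have the same type over $\emptyset$ if the first becomes the second when $x_0$ is renamed $x_5$.

If the types are the same, then $y|_E=y'|_E$. For given $E$ there are at most $\nu$ types: up to bijection over $E$ there are countably many sets $J$, and for each there are at most $2^{2^{\mathfrak c}}$ ultrafilters on a set of size at most $\mathfrak c$ and at most $\mathfrak c^{\mathfrak c}$ functionals on a space of size $\mathfrak c$. For the same reason $|\{y|_J:y\in Y_\beta\}|\le\nu$ for countable $J$.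

**Lemma 8.1.** Every family of disjoint nonempty open subsets of $Y_\beta$ ($\beta\le\kappa$) has at most $\nu$ members. Hence $|C(Y_\beta)|\le2^\nu$ for $\beta<\kappa$.

**Proof.** **Step 1: two sets of the same type.** Suppose there are $\nu^+$ disjoint nonempty open sets; shrinking them we may assume they are $N_{J_a}(y_a)$, $a<\nu^+$, with $J_a$ countable and $y_a$-closed. If one set $J$ equals $J_a$ for $\nu^+$ many $a$, then two of these have $y_a|_J=y_b|_J$, so $N_{J_a}(y_a)=N_{J_b}(y_b)$, a contradiction. Otherwise there are $\nu^+$ distinct sets $J_a$. Since $\nu^\omega=\nu$, the $\Delta$-system lemma (Kunen, *Set Theory*, II.1.6) gives $\nu^+$ of them with pairwise intersections equal to one set $E$. There are at most $\nu$ types over $E$, so there are $a\ne b$ with $J_a\cap J_b=E$ for which $(J_a,y_a|_{J_a})$ and $(J_b,y_b|_{J_b})$ have the same type over $E$, via some $e$.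

**Step 2: they meet.** Write $y_a=(p_a,L_a)$ and $y_b=(p_b,L_b)$. We have $y_a|_E=y_b|_E$. For $(**)$, let $f_1\in C_{J_a}$ equal $\tau\circ\pi_E$ on a $p_a$-set and $f_2\in C_{J_b}$ equal $\tau\circ\pi_E$ on a $p_b$-set. Then $e_*f_1=\tau\circ\pi_E$ on a $p_b$-set, since $e$ is the identity on $E$. So $e_*f_1-f_2\in P_{p_b}$, and $L_a(f_1)=L_b(e_*f_1)=L_b(f_2)$. By Lemma 7.1, $N_{J_a}(y_a)\cap N_{J_b}(y_b)\ne\emptyset$, contradicting disjointness.

**Step 3: counting $C(Y_\beta)$.** For $\beta<\kappa$ we have $|\beta|\le2^\nu$, so there are at most $(2^\nu)^\omega\cdot\nu=2^\nu$ basic sets. Given $g\in C(Y_\beta)$, take a maximal disjoint family of nonempty basic sets on each of which $g$ is constant. It has at most $\nu$ members, and its union is dense: a nonempty open set disjoint from the union would contain a nonempty basic set on which $g$ is constant. So $g$ is determined by the family and the values on its members, which gives at most $(2^\nu)^\nu\cdot\mathfrak c^\nu=2^\nu$ possibilities. $\square$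

## 9. Choosing the functions $g_i$ along $\kappa$ stages

Now we run the recursion. As soon as $Y_\beta$ ($1\le\beta<\kappa$) is defined, enumerate $C(Y_\beta)=\{g_{\beta,\xi}:\xi<2^\nu\}$, repetitions allowed; this is possible by Lemma 8.1. Fix a bijection $\epsilon:\kappa\times2^\nu\to\kappa$. At stage $i$, $1\le i<\kappa$:

- if $T_i$ is onto, stop and put $\theta=i$;
- otherwise let $g_i=g_{\beta,\xi}\circ r_{i\beta}$, where $(\beta,\xi)$ has the least $\epsilon$-value among the pairs with $1\le\beta\le i$ and $g_{\beta,\xi}\circ r_{i\beta}\notin T_i(C_i)$. Such pairs exist, already with $\beta=i$.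

If the process never stops, put $\theta=\kappa$. (It does not stop at a countable $i\ge1$: then $Y_i$ is discrete, as $J=i$ is allowed, and by Corollary 5.2(c) $|Y_i|\ge|Y_1|\ge\mathfrak c$, so $|C(Y_i)|\ge2^{\mathfrak c}>\mathfrak c=|C_i|$. So $\theta$ is uncountable.)

By construction $g_i\notin T_i(C_i)$ for all $1\le i<\theta$, so $T_\theta$ is injective by Proposition 6.1. If $\theta<\kappa$, $T_\theta$ is onto by definition. So let $\theta=\kappa$. Surjectivity of $T_\kappa$ follows from two claims.

**Claim 1.** For $1\le\beta<\kappa$ and $g\in C(Y_\beta)$: $g\circ r_{\kappa\beta}\in T_\kappa(C_\kappa)$.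

**Claim 2.** Every $g\in C(Y_\kappa)$ equals $\bar g\circ r_{\kappa\beta}$ for some $1\le\beta<\kappa$ and $\bar g\in C(Y_\beta)$.

**Proof of Claim 1.** The pairs chosen at different stages are distinct: if $(\beta',\xi')$ is chosen at stage $i$ and $i'>i$, then $g_{\beta',\xi'}\circ r_{i'\beta'}=g_i\circ r_{i'i}=T_{i'}x_i$ is in the range of $T_{i'}$, so $(\beta',\xi')$ is not eligible at stage $i'$. Suppose $g=g_{\beta,\xi}$ violates the claim. Then $g\circ r_{i\beta}\notin T_i(C_i)$ for all $i\in[\beta,\kappa)$, since $g\circ r_{i\beta}=T_if$ would give $g\circ r_{\kappa\beta}=(T_if)\circ r_{\kappa i}=T_\kappa f$. So $(\beta,\xi)$ is eligible at each such stage, and the pair chosen there has $\epsilon$-value at most $\epsilon(\beta,\xi)<\kappa$. This gives $\kappa$ distinct ordinals $\le\epsilon(\beta,\xi)$, a contradiction. $\square$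

## 10. Continuous functions on $Y_\kappa$ come from an earlier stage

Here we prove Claim 2. The value of $g$ at a point $y'\in Y_\kappa$ is decided by countably many coordinates. We want a $\beta<\kappa$ such that the coordinates below $\beta$ suffice. Lemma 7.1 will compare $y'$ with a special point over the same $z\in Y_\beta$, and for that $(**)$ is needed. We saw that $(**)$ is automatic when $\tau$ may be replaced by a continuous function. The special point is built to allow this.

**Step 1: free extensions.** *Purpose: over each $z\in Y_\beta$ find $z_0\in Y_\kappa$ whose ultrafilter has the replacement property (6).* Let $z=(q,L_z)\in Y_\beta$, $1\le\beta<\kappa$. For $i\in\kappa\setminus\beta$ and $h\in C_i$ let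
$$G_{i,h}=\bigl\{t\in\mathbb R^{\kappa\setminus\beta}:\{x\in\mathbb R^\beta:h(x,t|_{i\setminus\beta})=t_i\}\in q\bigr\}.$$
As $h$ depends on countably many coordinates, $G_{i,h}\in\mathfrak A_{\kappa\setminus\beta}$. Given $t|_{i\setminus\beta}$, at most one value $t_i$ satisfies the condition, because different values give disjoint sets. So the complements of the $G_{i,h}$ have the FIP: choose the finitely many listed coordinates in increasing order, all others being $0$. Let $\mathcal Q$ be an ultrafilter on $\mathfrak A_{\kappa\setminus\beta}$ containing these complements, and put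
$$p_0=\{S\in\mathfrak A_\kappa:\{t:S^t\in q\}\in\mathcal Q\},\qquad S^t=\{x\in\mathbb R^\beta:(x,t)\in S\}.$$
If $S$ depends on coordinates in a countable $J$, then $S^t\in\mathfrak A_\beta$, and $\{t:S^t\in q\}$ depends on coordinates in $J\setminus\beta$; so $p_0$ is defined. It is an ultrafilter on $\mathfrak A_\kappa$, because $q$ and $\mathcal Q$ are ultrafilters and $S\mapsto S^t$ is a Boolean homomorphism. If $S=\pi_\beta^{-1}(A)$, then $S^t=A$ for all $t$; so $p_0|_\beta=q$. For $i\ge\beta$ and $h\in C_i$, $\{x_i=h\}\in p_0$ iff $G_{i,h}\in\mathcal Q$, which is false. By Corollary 5.2(b) there is $z_0=(p_0,L_0)\in Y_\kappa$ with $z_0|_\beta=z$. Call it a *free extension* of $z$. It has the following property.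

$$\begin{gathered}\text{If }J_0\subset\kappa\text{ is countable, }E=J_0\cap\beta,\ f\in C_{J_0},\ \tau:\mathbb R^E\to\mathbb R\text{ and }\{f=\tau\circ\pi_E\}\in p_0,\\ \text{then }\{f=h\}\in p_0\text{ for some }h\in C_E.\end{gathered}\tag{6}$$

Indeed, some $t$ satisfies $\{x\in\mathbb R^\beta:f(x|_E,t|_{J_0\setminus E})=\tau(x|_E)\}\in q$. Freeze this $t$: the function $h=f(\cdot,t|_{J_0\setminus E})$ is in $C_E$. Then $\{h=\tau\circ\pi_E\}\in p_0$, because $p_0|_\beta=q$. Intersecting with $\{f=\tau\circ\pi_E\}\in p_0$ gives $\{f=h\}\in p_0$.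

**Step 2: choice of $\beta$.** *Purpose: find $\beta<\kappa$ such that any configuration that occurs over a countable $E\subset\beta$ with new coordinates outside $\beta$ occurs $\omega_1$ times, disjointly, inside $\beta$.* Fix $g\in C(Y_\kappa)$. For countable $E\subset\kappa$, a type $\mathbf t$ over $E$ and $s\in\mathbb R$, let $\mathcal T(E,\mathbf t,s)$ be the set of countable $J\supsetneq E$ for which some $y\in Y_\kappa$, called a *witness*, satisfies: $J$ is $y$-closed, $g\equiv s$ on $N_J(y)$, and $(J,y|_J)$ has type $\mathbf t$ over $E$. Choose $\mathcal D(E,\mathbf t,s)\subset\mathcal T(E,\mathbf t,s)$ as follows: if there is a subfamily of size $\omega_1$ with the sets $J\setminus E$ pairwise disjoint, take one such; otherwise take a maximal subfamily with this disjointness property, which is then countable.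

For $\gamma<\kappa$ there are at most $(2^\nu)^\omega\cdot\nu\cdot\mathfrak c=2^\nu$ triples with $E\subset\gamma$. So the union of all corresponding $\bigcup\mathcal D(E,\mathbf t,s)$ has size $\le2^\nu<\kappa$ and is bounded in $\kappa$ by regularity. Hence there is a continuous strictly increasing sequence $1\le\beta_\xi<\kappa$ ($\xi<\omega_1$) with $\bigcup\mathcal D(E,\mathbf t,s)\subset\beta_{\xi+1}$ for all countable $E\subset\beta_\xi$ and all $\mathbf t,s$. Put $\beta=\sup_\xi\beta_\xi<\kappa$. As $\beta$ has cofinality $\omega_1$, every countable $E\subset\beta$ lies in some $\beta_\xi$. So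
$$\bigcup\mathcal D(E,\mathbf t,s)\subset\beta\quad\text{for every countable }E\subset\beta\text{ and all }\mathbf t,s. \tag{7}$$

**Step 3: $g$ is decided below $\beta$.** Let $z\in Y_\beta$ and let $z_0=(p_0,L_0)$ be a free extension of $z$. Let $J_0\subset\kappa$ be countable and $z_0$-closed with $g\equiv s_0$ on $N_{J_0}(z_0)$. Let $E=J_0\cap\beta$, and let $\mathbf t$ be the type of $(J_0,z_0|_{J_0})$ over $E$. I claim
$$g(y')=s_0\quad\text{for all }y'\in Y_\kappa\text{ with }y'|_E=z|_E. \tag{8}$$

If $J_0=E$, then $y'\in N_{J_0}(z_0)$ and (8) is clear. Otherwise $J_0\in\mathcal T(E,\mathbf t,s_0)$ with witness $z_0$, and $\emptyset\ne J_0\setminus E\subset\kappa\setminus\beta$ is disjoint from all members of $\mathcal D(E,\mathbf t,s_0)$, which are subsets of $\beta$ by (7). So $\mathcal D(E,\mathbf t,s_0)\cup\{J_0\}$ is a strictly larger family with the disjointness property, and $\mathcal D(E,\mathbf t,s_0)$ cannot have been chosen by the second alternative. Hence it has size $\omega_1$.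

Let $y'=(p',L')$ with $y'|_E=z|_E$, and let $J'\supset E$ be countable and $y'$-closed with $g$ constant on $N_{J'}(y')$. Each element of the countable set $J'$ lies in at most one of the $\omega_1$ disjoint sets $J\setminus E$, $J\in\mathcal D(E,\mathbf t,s_0)$. So we can choose $J_1\in\mathcal D(E,\mathbf t,s_0)$ with $(J_1\setminus E)\cap J'=\emptyset$. Let $y_1=(p_1,L_1)$ be a witness for $J_1$. Then $J_1\cap J'=E$ and $y_1|_E=z_0|_E=z|_E=y'|_E$.

We check $(**)$ for $(y_1,J_1)$ and $(y',J')$. Let $f_1\in C_{J_1}$, $f'\in C_{J'}$, $\{f_1=\tau\circ\pi_E\}\in p_1$ and $\{f'=\tau\circ\pi_E\}\in p'$. Let $e:J_1\to J_0$ be a bijection over $E$ carrying $y_1|_{J_1}$ to $z_0|_{J_0}$. Then $\{e_*f_1=\tau\circ\pi_E\}\in p_0$, so by (6) there is $h\in C_E$ with $\{e_*f_1=h\}\in p_0$. Transferring back, $\{f_1=h\}\in p_1$. Then $\{h=\tau\circ\pi_E\}$ belongs to $p_1|_E=p'|_E$, so $\{f'=h\}\in p'$, and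
$$L'(f')=L'(h)=L_1(h)=L_1(f_1).$$
Lemma 7.1 gives $y''\in N_{J_1}(y_1)\cap N_{J'}(y')$. Since $g\equiv s_0$ on $N_{J_1}(y_1)$ and $g$ is constant on $N_{J'}(y')$, $g(y')=g(y'')=s_0$. This proves (8).

**Step 4: descent to $Y_\beta$.** By (8), all points of $Y_\kappa$ over $z$ have the same $g$-value; call it $\bar g(z)$. So $g=\bar g\circ r_{\kappa\beta}$. If $z'\in N_E(z)\subset Y_\beta$, take $y'\in Y_\kappa$ over $z'$ (Corollary 5.2(c)). Then $y'|_E=z'|_E=z|_E$, so $\bar g(z')=g(y')=\bar g(z)$ by (8). Thus $\bar g$ is constant on $N_E(z)$, and $\bar g\in C(Y_\beta)$. This proves Claim 2. $\square$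

## 11. Realcompactness of $Y_\theta$ and the proof of Theorem A

Put $X=\mathbb R^\theta$, $Y=Y_\theta$, $T=T_\theta$. By Sections 4 to 10, $T:C(X,\mathbb R)\to C(Y,\mathbb R)$ is a linear separating bijection with $T1=1$, and $Y$ is Hausdorff and zero-dimensional, hence completely regular.

**Step 1: $X$.** The space $X$ is connected, Hausdorff and completely regular, and it is realcompact as a product of realcompact spaces (Engelking, *General Topology*, 3.11.5).

**Step 2: a character of $C(Y,\mathbb R)$ determines a pair.** Let $\chi\ne0$ be a multiplicative linear functional on $C(Y,\mathbb R)$; then $\chi(1)=1$. For countable $J\subset\theta$ let $Y^J=\{y|_J:y\in Y\}$, a set of size $\le\nu$. Since $\nu=2^{2^{\mathfrak c}}$ is a non-measurable cardinal, the discrete space $Y^J$ is realcompact (Gillman–Jerison, *Rings of Continuous Functions*, 12.2–12.6). For every $u\in\mathbb R^{Y^J}$ the function $y\mapsto u(y|_J)$ is constant on each $N_J(y)$, so it is continuous on $Y$. Thus $u\mapsto\chi(u(\cdot|_J))$ is a nonzero multiplicative functional on $C(Y^J)$,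 and there is $\rho_J\in Y^J$ with
$$\chi(u(\cdot|_J))=u(\rho_J)\qquad\text{for all }u\in\mathbb R^{Y^J}. \tag{9}$$
For $J'\subset J$ and $v\in\mathbb R^{Y^{J'}}$, the function $v(\cdot|_{J'})$ is also a function of $y|_J$, so $v(\rho_{J'})=v(\rho_J|_{J'})$. Hence $\rho_J|_{J'}=\rho_{J'}$. So the $\rho_J$ define a family $p\subset\mathfrak A_\theta$ and a function $L$ on $C_\theta$ with $(p,L)|_J=\rho_J$ for all countable $J$. Any finitely many elements of $\mathfrak A_\theta$ and $C_\theta$ depend on a common countable $J$, and each $\rho_J$ is the restriction of a point of $Y$. So $p$ is an ultrafilter, $L$ is linear, $L(P_p)=0$ and $L(1)=1$. Put $y=(p,L)$.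

**Step 3: $y\in Y$.** We show $y|_i\in Y_i$ for $1\le i\le\theta$ by induction. The case $i=1$ and limit $i$ are immediate from the definition. Let $1\le i<\theta$ and $y|_i\in Y_i$. Let $g_i$ be constant on $N_H(y|_i)$, $H\subset i$ countable. Write $\rho_{H\cup\{i\}}=y'|_{H\cup\{i\}}$ with $y'=(p',L')\in Y$. Then $y'|_i\in N_H(y|_i)$, and
$$L(x_i)=L'(x_i)=g_i(y'|_i)=g_i(y|_i),$$
so $y|_{i+1}\in Y_{i+1}$.

**Step 4: $\chi=\delta_y$.** Let $g\in C(Y,\mathbb R)$ be constant on $N_J(y)$, $J$ countable, and let $e=1_{N_J(y)}$. By (9) with $u=1_{\{y|_J\}}$ and $\rho_J=y|_J$, $\chi(e)=1$. So $\chi(g)=\chi(g)\chi(e)=\chi(ge)=g(y)\chi(e)=g(y)$. Hence $Y$ is realcompact, for real scalars.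

For complex scalars, let $\chi$ be a nonzero multiplicative linear functional on $C(K,\mathbb C)$, $K=X$ or $Y$. If $u$ is real valued and $\chi(u)=a+ib$ with $b\ne0$, then $u-(a+ib)$ is invertible with $\chi$-value $0$, which is impossible. So $\chi$ restricts to a real character on $C(K,\mathbb R)$, which is an evaluation, and $\chi$ is an evaluation.

**Step 5: real scalars.** $X$ is connected. $Y$ is not: for the principal ultrafilters $p,p'$ at $0,1\in\mathbb R$, the points $(p,\delta_0)$ and $(p',\delta_1)$ of $Y_1$ are distinct. As $r_{\theta1}$ is onto, there is $y\in Y$ over the first, and the clopen set $N_{\{0\}}(y)$ is nonempty and is not $Y$. By Proposition 2.1, $T^{-1}$ is not separating and $T$ is not a weighted composition map.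

**Step 6: complex scalars.** Let $T_{\mathbb C}(f+ig)=Tf+iTg$ for real $f,g$. This is a $\mathbb C$-linear bijection $C(X,\mathbb C)\to C(Y,\mathbb C)$ with $T_{\mathbb C}1=1$. If $(f+ig)(f'+ig')=0$, then at each point $f=g=0$ or $f'=g'=0$, so $ff'=fg'=gf'=gg'=0$. So $Tf\,Tf'=Tf\,Tg'=Tg\,Tf'=Tg\,Tg'=0$, and $T_{\mathbb C}(f+ig)\,T_{\mathbb C}(f'+ig')=0$. So $T_{\mathbb C}$ is separating, and Proposition 2.1 applies again. This proves Theorem A, and the answer to the problem is negative for both scalar fields. $\blacksquare$

## 12. Theorem B: functions that are flat off disjoint Cantor sets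

Write $X=K_1$, $Y=K_2$, and let $L_y$, $\varphi:Y\to\beta X$ be as in Lemma 3.1. For bounded real $f\in C(X)$ with extension $f^\beta$ to $\beta X$ put $\hat f=f^\beta\circ\varphi$, a continuous function on $Y$. The attempt of Section 3 left exceptional sets. The new point is to have $\mathfrak c$ versions of the auxiliary function whose exceptional sets are disjoint; the hypothesis on $Y$ then makes one of them harmless.

**Step 1: flat functions.** *Purpose: produce $\mathfrak c$ step-like functions that are locally constant off disjoint closed sets.* A Cantor set $K\subset(0,1)$ contains $\mathfrak c$ pairwise disjoint Cantor sets $K_s$ ($s\in S$, $|S|=\mathfrak c$), because $2^\omega\cong2^\omega\times2^\omega$. Carry the coin-tossing measure on $2^\omega$ to $K_s$ by a homeomorphism; it has no atoms. Its distribution function $\theta_s(t)=m_s((-\infty,t])$ is continuous, nondecreasing, locally constant off $K_s$, equal to $0$ to the left and to $1$ to the right of $K_s$.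

Let $K_s^n,\theta_s^n$ be the copies of $K_s,\theta_s$ under the increasing affine map of $(0,1)$ onto $(2^{-n-1},2^{-n})$, $n\ge0$. Put
$$C_s=\bigcup_nK_s^n,\qquad\mu_s(t)=\sum_{n\ge0}(1-\theta_s^n(t))\quad(t>0).$$
The sets $C_s$ are closed in $(0,\infty)$ and pairwise disjoint for different $s$. The $n$-th summand is $1$ for $t\le2^{-n-1}$ and $0$ for $t\ge2^{-n}$. So on each $(a,\infty)$, $a>0$, only finitely many summands are nonzero, and $\mu_s$ is continuous on $(0,\infty)$ and locally constant off $C_s$. Further $\mu_s(t)\to\infty$ as $t\to0^+$. For $t\le1$, $\mu_s(t)$ is at most the number of $n\ge0$ with $n<\log_2(1/t)$, so $\mu_s(t)\le1+\log_2(1/t)$, whence $t\mu_s(t)\to0$ as $t\to0^+$.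

**Lemma 12.1.** If $g\in C(X)$, $f=|g|\wedge1$ and $\hat f(y_0)=0$, then $Tg(y_0)=0$.

**Proof.** Suppose $Tg(y_0)\ne0$.

**(a) $y_0$ is not in the closure of $\{\hat f>0\}$.** Let $k_s=g\,\mu_s(f)$, and $k_s=0$ where $g=0$. Near a point where $g=0$ we have $|k_s|=|g|\mu_s(|g|)$ at points with $g\ne0$, and $t\mu_s(t)\to0$; so $k_s\in C(X)$. If $\hat f(y)>0$ and $\hat f(y)\notin C_s$, then $\mu_s$ is constant near $\hat f(y)=f^\beta(\varphi(y))$. So $\mu_s(f)$ is constantly $\mu_s(\hat f(y))$ on $U\cap X$ for some neighborhood $U$ of $\varphi(y)$, and $Tk_s(y)=\mu_s(\hat f(y))Tg(y)$ by (2). Hence the open set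
$$\{y:\hat f(y)>0,\ Tk_s(y)\ne\mu_s(\hat f(y))Tg(y)\}$$
lies in $\hat f^{-1}(C_s)$. These sets are pairwise disjoint for $s\in S$, so by hypothesis one of them is empty. For this $s$, $Tk_s=\mu_s(\hat f)\,Tg$ on $\{\hat f>0\}$. If $y_0\in\overline{\{\hat f>0\}}$, then as $y\to y_0$ in $\{\hat f>0\}$ we have $\hat f(y)\to0$ and $Tg(y)\to Tg(y_0)\ne0$. So $Tk_s$ is unbounded near $y_0$, which contradicts its continuity.

**(b) The case $\hat f=0$ near $y_0$.** So $\hat f=0$ on an open $V\ni y_0$. Choose $b\in C(Y)$ with $b(y_0)=1$ and $b=0$ off $V$, and let $k=T^{-1}b$. Fix $n\ge1$. Let $\eta_s$ be the affine copy of $\theta_s$ rising from $0$ to $1$ in $(\frac1{2n},\frac1n)$; it is locally constant off the corresponding copy $K_s'$ of $K_s$. If $\hat f(y)\notin K_s'$, then $\eta_s(f)$ is constantly $\eta_s(\hat f(y))$ on $U\cap X$ for a neighborhood $U$ of $\varphi(y)$, so $T(k\eta_s(f))(y)=\eta_s(\hat f(y))\,b(y)$. So the open sets $\{T(k\eta_s(f))\ne\eta_s(\hat f)b\}\subset\hat f^{-1}(K_s')$ are pairwise disjoint, and one of them is empty: there is $s$ with $T(k\eta_s(f))=\eta_s(\hat f)\,b$.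 The right side is $0$, since $b=0$ off $V$ and $\eta_s(\hat f)=\eta_s(0)=0$ on $V$. By injectivity $k\eta_s(f)=0$, so $k=0$ on $\{f\ge1/n\}$. As $n$ is arbitrary, $k=0$ on $\{f>0\}=\{g\ne0\}$. So $kg=0$, hence $b\cdot Tg=Tk\cdot Tg=0$, contradicting $b(y_0)Tg(y_0)\ne0$. $\square$

**Step 2: $\varphi(Y)\subset X$.** *Purpose: exclude support points at infinity; this uses that $X$ is realcompact.* Suppose $\varphi(y)=p\in\beta X\setminus X$. As $X$ is realcompact there is $u\in C(\beta X)$ with $0\le u\le1$, $u(p)=0$ and $u>0$ on $X$ (Engelking 3.11.10). Let $k\in C(X)$ and $v=(1+|k|)/u$, a continuous positive function on $X$. The map $T'f=T(vf)$ is a linear separating bijection. If $k_1$ vanishes near $\varphi(y')$, then so does $vk_1$; so by uniqueness in Lemma 3.1, $T'$ has the same support map as $T$. The function $g=k/v=uk/(1+|k|)$ satisfies $|g|\le u$ on $X$, so $(|g|\wedge1)^\beta(p)=0$ because $X$ is dense in $\beta X$. By Lemma 12.1 for $T'$, $Tk(y)=T'g(y)=0$. As $k$ was arbitrary, $L_y=0$, a contradiction.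

**Step 3: the form of $T$.** For $f\in C(X)$ and $y\in Y$, the function $g=f-f(\varphi(y))$ vanishes at $\varphi(y)\in X$. So Lemma 12.1 gives $Tg(y)=0$, that is,
$$Tf(y)=T1(y)\,f(\varphi(y)).$$
Since $L_y\ne0$ for all $y$, $h=T1$ has no zeros.

**Step 4: $\varphi$ is a homeomorphism.** The map $Sf=f\circ\varphi=Tf/h$ is multiplicative, and it is bijective because $T$ and division by $h$ are; so it is a ring isomorphism $C(X)\to C(Y)$. For $x\in X$, $\delta_x\circ S^{-1}$ is a nonzero character of $C(Y)$. As $Y$ is realcompact, it equals $\delta_y$ for some $y$. Then $f(x)=\delta_y(Sf)=f(\varphi(y))$ for all $f\in C(X)$, so $x=\varphi(y)$, and $\varphi$ is onto. It is injective because $S(C(X))=C(Y)$ separates points. It is a homeomorphism because both topologies are the weak topologies of the continuous functions, and $C(Y)=\{f\circ\varphi:f\in C(X)\}$. $\blacksquare$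

**Remark.** By Lemma 8.1 the space $K_2=Y$ of Theorem A has no disjoint family of more than $2^{2^{\mathfrak c}}$ nonempty open sets. So the hypothesis of Theorem B cannot be relaxed to "every disjoint family of nonempty open sets has at most $2^{2^{\mathfrak c}}$ members". The exact threshold is not determined here.
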